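\title{Polynomial Fourier decay on average for irreducible self-similar measures}

\begin{abstract}
We prove that every self-similar measure $\mu$ on $\mathbb{R}^k$ whose support lies in no proper affine subspace has polynomial Fourier decay on average: for every $\varepsilon>0$ there is $\delta>0$ such that the frequencies $|\xi|<R$ with $|\widehat\mu(\xi)|\ge R^{-\delta}$ can be covered by $O(R^{\varepsilon})$ unit balls. The contraction ratios, rotations and overlaps are arbitrary. We give two proofs. The first is short and shows that high convolution powers of $\mu$ give a ball of radius $s$ mass at most about $s^{k-\varepsilon}$. The second counts scales and yields a cover by $R^{C\delta\log(1/\delta)}$ unit balls; products of the Cantor measure show that this order is optimal. We also list several conditions equivalent to irreducibility.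
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k\ge1$. A Borel probability measure $\mu$ on $\mathbb{R}^k$ is \emph{self-similar} if
\begin{equation}\label{eq:ss}
\mu=\sum_{i=1}^m p_i\,(f_i)_*\mu,\qquad f_i(x)=r_iO_ix+a_i,
\end{equation}
where $m\ge2$, the weights $p_i>0$ sum to $1$, $0<r_i<1$, each $O_i$ is an orthogonal matrix, $a_i\in\mathbb{R}^k$, and $(f_*\mu)(A)=\mu(f^{-1}A)$. The pieces $(f_i)_*\mu$ may overlap in any way. The measure is \emph{irreducible} if its support is not contained in a proper affine subspace of $\mathbb{R}^k$. With $e(x)=e^{2\pi ix}$, the Fourier transform of $\mu$ is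
\[
\widehat\mu(\xi)=\int_{\mathbb{R}^k}e(-\langle\xi,x\rangle)\,d\mu(x).
\]

How small must $\widehat\mu$ be at high frequencies? Lebesgue measure on $[0,1]$ is self-similar under $x/2$ and $x/2+1/2$, and its transform is bounded by $1/(\pi|\xi|)$. The middle-third Cantor measure $\nu$ behaves differently. It is self-similar under $x/3$ and $x/3+2/3$ with equal weights, and it is the law of $\sum_{j\ge1}2d_j3^{-j}$ for independent fair digits $d_j\in\{0,1\}$. Since $|1+e(-2y)|/2=|\cos(2\pi y)|$,
\begin{equation}\label{eq:cantor}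
|\widehat\nu(x)|=\prod_{j\ge1}|\cos(2\pi x3^{-j})| .
\end{equation}
At $x=3^n$ the first $n$ factors equal $1$, so $|\widehat\nu(3^n)|=|\widehat\nu(1)|>0$ and $\widehat\nu$ does not tend to $0$. But there are only about $\log R$ powers of $3$ below $R$. One is led to ask not whether large values occur but how many there are. Put
\[
E(R,\delta)=\{\xi\in\mathbb{R}^k:\ |\xi|<R,\ |\widehat\mu(\xi)|\ge R^{-\delta}\}.
\]
The support of $\mu$ is compact, so $\widehat\mu$ is Lipschitz and the unit ball is the natural unit for counting frequencies. The whole ball $|\xi|<R$ needs about $R^k$ of them.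

\begin{definition}\label{def:decay}
The measure $\mu$ has \emph{polynomial Fourier decay on average} if for every $\varepsilon>0$ there are $\delta>0$ and $C_\varepsilon$ such that, for all sufficiently large $R$, the set $E(R,\delta)$ can be covered by at most $C_\varepsilon R^{\varepsilon}$ balls of radius $1$.
\end{definition}

There is one evident obstruction. If $\mu$ lives on a hyperplane with unit normal $\theta$, then $|\widehat\mu(x\theta)|=1$ for all real $x$, and $E(R,\delta)$ contains a segment of length $2R$. There is a reason to expect no other. By \eqref{eq:ss},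
\[
\widehat\mu(\xi)=\sum_ip_i\,e(-\langle\xi,a_i\rangle)\,\widehat\mu(r_iO_i^T\xi),
\]
an average that loses a fixed proportion of its size unless its terms are nearly aligned. A frequency of size $R$ passes through about $\log R$ such averages before it is scaled down to size $1$, and $|\widehat\mu(\xi)|\ge R^{-\delta}$ leaves room for a loss at only $O(\delta\log R)$ of them. Alignment at almost all scales should be rare unless the geometry of the support forces it. It is conjectured in \cite{FT} that every irreducible self-similar measure on $\mathbb{R}^k$ has polynomial Fourier decay on average. Three known results are quoted there: the property holds for every non-atomic self-similar measure on $\mathbb{R}$, it holds for every irreducible homogeneous self-similar measure without rotations, and it forces irreducibility. In the homogeneous case without rotations all the matrices $r_iO_i$ equal one multiple of the identity and $\widehat\mu$ is an infinite product like \eqref{eq:cantor}. In general the frequencies $r_iO_i^T\xi$ branch in length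 and direction, and there is no product formula. We prove the conjecture.

\begin{theorem}\label{thm:A}
Every irreducible self-similar measure on $\mathbb{R}^k$ has polynomial Fourier decay on average.
\end{theorem}

The relation between $\varepsilon$ and $\delta$ can be determined up to constants.

\begin{theorem}\label{thm:B}
Let $\mu$ be an irreducible self-similar measure on $\mathbb{R}^k$. There are $C>0$ and $0<\delta_0\le1/2$, depending only on $\mu$, such that for all $0<\delta\le\delta_0$ and all $R\ge2$ the set $E(R,\delta)$ is covered by at most $R^{C\delta\log(1/\delta)}$ unit balls.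
\end{theorem}

We write $\mu^{*n}$ for the $n$-fold convolution, $B(y,s)$ for the open ball, and $X\ll_qY$ for $X\le cY$ with $c$ depending only on $q$ and $\mu$.

\begin{corollary}\label{cor:moments}
Let $\mu$ be as in Theorem~\ref{thm:B}. There are $C',c'>0$, depending only on $\mu$, such that for every $q>0$
\[
\int_{|\xi|<R}|\widehat\mu(\xi)|^q\,d\xi\ll_qR^{C'e^{-c'q}}\qquad(R\ge2),
\]
and for every integer $n\ge1$
\[
\sup_y\mu^{*n}(B(y,s))\ll_ns^{k-C'e^{-c'n}}\qquad(0<s\le1/2).
\]
\end{corollary}

\begin{theorem}\label{thm:C}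
For every $k$ there is an irreducible self-similar measure $\mu$ on $\mathbb{R}^k$ such that, for each $0<\delta<1/2$ and $R\ge R_0(\delta)$, at least $\frac\delta3R^{\frac\delta2\log(1/\delta)}$ unit balls are needed to cover $E(R,\delta)$. For this measure and every $q>0$,
\[
\int_{|\xi|<R}|\widehat\mu(\xi)|^q\,d\xi\gg_qR^{e^{-2(q+k)-2}}\qquad(R\ge2).
\]
\end{theorem}

So the orders $\delta\log(1/\delta)$ and $e^{-cq}$ cannot be improved in general. In the terms of Definition~\ref{def:decay}, one may take $\delta=\varepsilon/(2C\log(1/\varepsilon))$ for small $\varepsilon$, because then $\log(1/\delta)\le2\log(1/\varepsilon)$. For the measure of Theorem~\ref{thm:C} and $\varepsilon\le e^{-4}$, the value $\delta_1=4\varepsilon/\log(1/\varepsilon)\le\varepsilon$ has $\frac{\delta_1}2\log(1/\delta_1)\ge2\varepsilon$, so no $\delta\ge\delta_1$ is admissible.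

\begin{theorem}\label{thm:D}
For a self-similar measure $\mu$ on $\mathbb{R}^k$ the following are equivalent.
\begin{enumerate}
\item[(a)] $\mu$ is irreducible.
\item[(b)] $\mu$ has polynomial Fourier decay on average.
\item[(c)] The conclusion of Theorem~\ref{thm:B} holds for $\mu$.
\item[(d)] $\sup_{|\xi|\ge1}|\widehat\mu(\xi)|<1$.
\item[(e)] For every $\varepsilon>0$ there is $n$ with $\sup_y\mu^{*n}(B(y,s))\ll s^{k-\varepsilon}$ as $s\to0$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:B} contains Theorem~\ref{thm:A}, but the direct proof of Theorem~\ref{thm:A} is much shorter and rests on a different idea, so we give both. After some elementary tools (Section~\ref{sec:tools}) we carry out both arguments by hand for the Cantor measure and prove Theorem~\ref{thm:C} (Section~\ref{sec:cantor}). Section~\ref{sec:gap} derives the uniform gap (d) from irreducibility; this gap is the only form in which irreducibility is used afterwards. Sections~\ref{sec:conv} and~\ref{sec:scales} prove Theorems~\ref{thm:A} and~\ref{thm:B}, and Section~\ref{sec:cons}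 proves Corollary~\ref{cor:moments} and Theorem~\ref{thm:D}.

\section{Separated sets, small balls and moments}\label{sec:tools}

Let $\omega_k$ be the volume of the unit ball of $\mathbb{R}^k$. A set is \emph{$s$-separated} if distinct points of it are at distance at least $s$. If $\Xi$ is a maximal $s$-separated subset of a bounded set $E$, the balls $B(\xi,s)$, $\xi\in\Xi$, cover $E$, since an uncovered point could be added to $\Xi$. If $E$ lies in a ball of radius $\Lambda s$, the disjoint balls $B(\xi,s/2)$ lie in a ball of radius $(\Lambda+\frac12)s$, and comparing volumes gives the following.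
\begin{equation}\label{eq:cover}
\text{A ball of radius $\Lambda s$, open or closed, is covered by $(2\Lambda+1)^k$ open balls of radius $s$.}
\end{equation}
In particular, to cover $E(R,\delta)$ by few unit balls it suffices to bound the size of its $1$-separated subsets. The first lemma bounds that size by a moment of the Fourier transform.

\begin{lemma}\label{lem:points}
Let $\lambda$ be a probability measure supported in $\overline B(0,D)$ with $D\ge1$. Then $\widehat\lambda$ is $2\pi D$-Lipschitz. Let $0<\theta\le1$ and let $\Xi\subset B(0,R)$ be a $1$-separated set on which $|\widehat\lambda|\ge\theta$. Then the balls $B(\xi,\theta/(4\pi D))$, $\xi\in\Xi$, are disjoint, $|\widehat\lambda|\ge\theta/2$ on them, and for every $q>0$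
\[
\int_{|\xi|<R+1}|\widehat\lambda(\xi)|^q\,d\xi\ \ge\ \omega_k(4\pi D)^{-k}2^{-q}\,\theta^{q+k}\,\#\Xi .
\]
\end{lemma}

\begin{proof}
The Lipschitz bound follows from $|e(x)-e(y)|\le2\pi|x-y|$. The balls have radius less than $1/2$, so they are disjoint and lie in $B(0,R+1)$, and on each of them $\widehat\lambda$ changes by at most $\theta/2$.
\end{proof}

\begin{remark}
One may equivalently ask in Definition~\ref{def:decay} that $E(R,\delta)$ have Lebesgue measure at most $C_\varepsilon R^\varepsilon$. A cover bounds the measure. Conversely, let $E(R,\delta_1)$ have measure $\ll R^{\varepsilon/2}$ and take $\delta<\delta_1$ with $k\delta\le\varepsilon/2$. For large $R$ the balls of Lemma~\ref{lem:points} with $\theta=R^{-\delta}$ lie in $E(R+1,\delta_1)$, so $\#\Xi\ll R^{k\delta+\varepsilon/2}$.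
\end{remark}

The second lemma passes between Fourier moments and the mass of small balls. Let $\varphi(x)=e^{\pi}e^{-\pi|x|^2}$. Then $\varphi\ge1$ on $B(0,1)$ and $\sup\varphi=\int\varphi=e^\pi$. The Gaussian $e^{-\pi|x|^2}$ is its own Fourier transform, so for $s>0$
\begin{equation}\label{eq:gauss}
\varphi(x/s)=s^k\int\varphi(s\xi)\,e(\langle x,\xi\rangle)\,d\xi .
\end{equation}

\begin{lemma}\label{lem:dual}
Let $\lambda$ be a probability measure on $\mathbb{R}^k$, let $s,R>0$ and $y\in\mathbb{R}^k$. Then
\begin{align}
\lambda(B(y,s))&\le s^k\int\varphi(s\xi)\,|\widehat\lambda(\xi)|\,d\xi,\label{eq:dual1}\\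
\int_{|\xi|<R}|\widehat\lambda(\xi)|^2\,d\xi&\le c_kR^k\sup_{x}\lambda(B(x,1/R)),\label{eq:dual2}
\end{align}
where $c_k=e^\pi\sum_{j\ge0}e^{-\pi j^2}(2j+3)^k$.
\end{lemma}

\begin{proof}
For \eqref{eq:dual1}, bound the indicator function of $B(y,s)$ by $\varphi((x-y)/s)$, insert \eqref{eq:gauss} and integrate in $x$. For \eqref{eq:dual2}, apply \eqref{eq:gauss} with $s=1/R$ at the point $x-x'$ and use $\iint e(\langle x-x',\xi\rangle)\,d\lambda(x)\,d\lambda(x')=|\widehat\lambda(\xi)|^2$:
\[
\int_{|\xi|<R}|\widehat\lambda|^2\,d\xi\le\int\varphi(\xi/R)|\widehat\lambda(\xi)|^2\,d\xi=R^k\iint\varphi(R(x-x'))\,d\lambda(x')\,d\lambda(x).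
\]
For fixed $x$, the shell $j\le R|x-x'|<j+1$ is covered by $(2j+3)^k$ balls of radius $1/R$ by \eqref{eq:cover}, and there $\varphi(R(x-x'))\le e^\pi e^{-\pi j^2}$.
\end{proof}

The Fourier transform of $\mu^{*n}$ is $\widehat\mu^{\,n}$. So if $\mu^{*n}$ gives every ball of radius $1/R$ mass at most $R^{-k+\varepsilon}$, then \eqref{eq:dual2} bounds the $2n$-th moment of $\widehat\mu$ over $|\xi|<R$ by $O(R^\varepsilon)$, and Lemma~\ref{lem:points} bounds the number of large values. This is the route of the first proof.

\section{The Cantor measure}\label{sec:cantor}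

\subsection{Convolution powers}\label{sub:conv}
The measure $\nu^{*n}$ is the law of $X=2\sum_{j\ge1}S_j3^{-j}$, where the $S_j$ are independent sums of $n$ fair digits. These sums are almost equidistributed modulo $3$: for every integer $a$,
\[
P(S_j\equiv a\bmod 3)=\frac13\sum_{u=0}^2e(-au/3)\Bigl(\frac{1+e(u/3)}2\Bigr)^n\le\frac13\bigl(1+2\cdot2^{-n}\bigr),
\]
because $|1+e(u/3)|/2=1/2$ for $u=1,2$. Put $Z_l=\sum_{j\le l}S_j3^{l-j}=3Z_{l-1}+S_l$. The event $Z_l=a$ forces $S_l\equiv a\bmod3$, and then $S_l$ determines $Z_{l-1}$, which is independent of $S_l$. By induction $P(Z_l=a)\le3^{-l}(1+2^{1-n})^l$. Finally $X=2\cdot3^{-l}Z_l+T$ with $0\le T\le n3^{-l}$, so the event $|X-y|<3^{-l}$ leaves at most $n+2$ values for $Z_l$. Hence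
\[
\nu^{*n}(B(y,3^{-l}))\le(n+2)\,3^{-l}(1+2^{1-n})^l\le(n+2)\,(3^{-l})^{1-2^{1-n}} .
\]
Two ingredients are visible. At a single scale, a Fourier coefficient of modulus less than $1$ is raised to the power $n$, which makes the distribution nearly flat. Across scales, the single-scale bounds multiply. Section~\ref{sec:conv} reproduces both without digits.

\subsection{Counting scales}\label{sub:count}
Let $\|y\|$ be the distance from $y$ to the nearest integer. For $x\in E(R,\delta)$ call the scale $j\ge0$ \emph{bad} if $\|2x3^{-j-1}\|\ge1/8$, and \emph{good} otherwise. A bad scale contributes a factor at most $\cos(\pi/8)$ to \eqref{eq:cantor}, so $x$ has at most $b=c\,\delta\log R$ bad scales, where $c=1/\log\sec(\pi/8)$. If $j$ is good for both $x$ and $x'$, then $\|2(x-x')3^{-j-1}\|<1/4$, and therefore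
\[
|x-x'|\notin\bigl[\tfrac38\,3^j,\tfrac38\,3^{j+1}\bigr].
\]
These intervals cover $[\frac38,\infty)$. So two separated points with the same bad scales can only be at a distance that belongs to a bad scale: as a cluster of such points is viewed at growing scales, it gains new points at bad scales only. The next lemma turns this into a bound. It will be used again for general $\mu$.

\begin{lemma}\label{lem:count}
Let $\Lambda>1$, $0<\ell\le1$, $J\in\mathbb{N}$ and $0<b\le J$. Let $\Xi\subset\mathbb{R}^k$ be a $1$-separated set with all pairwise distances less than $\ell\Lambda^J$. Suppose that each $\xi\in\Xi$ has a set $\beta(\xi)\subset\{0,\dots,J-1\}$ with $\#\beta(\xi)\le b$, and that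
\[
|\xi-\xi'|\notin[\ell\Lambda^j,\ell\Lambda^{j+1})\quad\text{whenever }\ j\notin\beta(\xi)\cup\beta(\xi').
\]
Then $\#\Xi\le\bigl((4\Lambda+1)^keJ/b\bigr)^b$.
\end{lemma}

\begin{proof}
Fix $\beta$ and let $\Xi_\beta=\{\xi\in\Xi:\beta(\xi)=\beta\}$. Let $P_j$ be the largest size of a subset of $\Xi_\beta$ with all pairwise distances less than $\ell\Lambda^j$. Then $P_0\le1$ and $P_J=\#\Xi_\beta$. If $j\notin\beta$, a distance in $\Xi_\beta$ that is less than $\ell\Lambda^{j+1}$ is less than $\ell\Lambda^j$, so $P_{j+1}\le P_j$. If $j\in\beta$, a subset counted by $P_{j+1}$ lies in a ball of radius $\ell\Lambda^{j+1}$; by \eqref{eq:cover} this ball is covered by $(4\Lambda+1)^k$ open balls of radius $\ell\Lambda^j/2$, each containing at most $P_j$ of the points. Hence $\#\Xi_\beta\le(4\Lambda+1)^{kb}$. With $x=b/J\le1$, the number of possible $\beta$ is at most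
\[
\sum_{i\le b}\binom Ji\le x^{-b}\sum_{i=0}^J\binom Jix^i=x^{-b}(1+x)^J\le(eJ/b)^b.\qedhere
\]
\end{proof}

For $\nu$ take $\Lambda=3$, $\ell=3/8$ and the least $J$ with $\frac383^J\ge2R$. For $R\ge2$ this $J$ lies between two constant multiples of $\log R$, so $J/b$ has order $1/\delta$, and for small $\delta$ every $1$-separated subset of $E(R,\delta)$ has at most $(C/\delta)^{c\delta\log R}=R^{c\delta\log(C/\delta)}$ points. This is Theorem~\ref{thm:B} for $\nu$. The factor $\log(1/\delta)$ comes from the number of ways to place the bad scales.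

\subsection{The lower bound}
That factor is not an artifact of the method: the bad scales can be prescribed freely, by taking integers with few nonzero ternary digits.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\mu=\nu\otimes\cdots\otimes\nu$ with $k$ factors. It is self-similar under the $2^k$ maps $x\mapsto x/3+\frac23d$, $d\in\{0,1\}^k$, with equal weights. Its support contains $\{0,1\}^k$, so it is irreducible, and it lies in $\overline B(0,\sqrt k)$. Also $\widehat\mu(x,0,\dots,0)=\widehat\nu(x)$.

Let $x=\sum_{0\le i<L}d_i3^i$ with $d_i\in\{0,1\}$ and exactly $b$ digits equal to $1$. We claim that $|\widehat\nu(x)|\ge e^{-2b}$. Modulo $1$ we have $x3^{-j}\equiv x_j:=\sum_{i<j}d_i3^{i-j}$, where $d_i=0$ for $i\ge L$. If $d_i=0$ for all $i<j$, the $j$-th factor of \eqref{eq:cantor} is $1$. Otherwise let $i<j$ be the largest index with $d_i=1$ and put $l=j-1-i\ge0$. Summing a geometric series gives $3^{-l-1}\le x_j\le\frac123^{-l}$.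
\begin{itemize}
\item If $l=0$, then $\frac13\le x_j\le\frac12$ and $|\cos2\pi x_j|\ge\frac12$.
\item If $l\ge1$, then $x_j\le\frac16$ and $y=\cos2\pi x_j\ge\frac12$. Since $-\log y\le(1-y)/y\le2(1-y)$ and $1-\cos\alpha\le\alpha^2/2$, we get $-\log y\le4\pi^2x_j^2\le\pi^29^{-l}$.
\end{itemize}
The pair $(i,l)$ determines $j$, and $i$ takes $b$ values. Therefore
\[
-\log|\widehat\nu(x)|\le b\Bigl(\log2+\pi^2\sum_{l\ge1}9^{-l}\Bigr)=b\Bigl(\log2+\frac{\pi^2}8\Bigr)\le2b .
\]

Take $L=\lfloor\log_3R\rfloor$ and $b=\lfloor\frac\delta2\log R\rfloor$. Then $0\le x<3^L/2\le R/2$ and $|\widehat\nu(x)|\ge R^{-\delta}$, so $(x,0,\dots,0)\in E(R,\delta)$. For large $R$ we have $b\ge1$ and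
\[
\frac Lb\ge\frac2\delta\Bigl(\frac1{\log3}-\frac1{\log R}\Bigr)\ge\frac1\delta,
\]
because $2/\log3>1$. The number of such $x$ is
\[
\binom Lb\ge(L/b)^b\ge\delta^{-b}\ge\delta^{1-\frac\delta2\log R}=\delta R^{\frac\delta2\log(1/\delta)} .
\]
They are distinct integers, and a unit ball contains at most three of the points $(x,0,\dots,0)$. This proves the first claim.

The points lie in $B(0,R/2)$ and $R/2+1\le R$. Lemma~\ref{lem:points} with $\theta=R^{-\delta}$ and $D=\sqrt k$ gives $\int_{|\xi|<R}|\widehat\mu|^q\gg_{q,\delta}R^{\frac\delta2\log(1/\delta)-(q+k)\delta}$ for $R\ge R_0(\delta)$. The choice $\log(1/\delta)=2(q+k)+2$ makes the exponent equal to $\delta=e^{-2(q+k)-2}$. For $2\le R<R_0(\delta)$ the integral is at least $\int_{|\xi|<2}|\widehat\mu|^q>0$, which only changes the constant.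
\end{proof}

\section{Stopping words and the uniform gap}\label{sec:gap}

From now on $\mu$ satisfies \eqref{eq:ss}. By Hutchinson \cite{Hut}, $\mu$ is determined by the $f_i$ and $p_i$, and its support is the attractor, the nonempty compact set $\mathcal K$ with $\mathcal K=\bigcup_if_i(\mathcal K)$. Fix $D\ge1$ with $\mathcal K\subset\overline B(0,D)$.

For a word $w=w_1\cdots w_l$ in the letters $1,\dots,m$ put $f_w=f_{w_1}\circ\cdots\circ f_{w_l}$, $r_w=\prod_jr_{w_j}$ and $p_w=\prod_jp_{w_j}$, and write $f_w(x)=A_wx+a_w$. The matrix $A_w$ is $r_w$ times an orthogonal matrix, and $A_{uv}=A_uA_v$. For the empty word, $f_\emptyset$ is the identity and $r_\emptyset=p_\emptyset=1$. Let $w^-$ be $w$ without its last letter, and let $r_*=\min_ir_i$.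

Words of equal length can have very different ratios $r_w$. To cut $\mu$ into pieces of comparable size we stop each word when its ratio first drops to a given level. Let $W_1=\{\emptyset\}$, and for $0<t<1$ let $W_t$ be the set of words with $r_w\le t<r_{w^-}$. Then
\begin{equation}\label{eq:size}
r_*t<r_w\le t\qquad(w\in W_t,\ 0<t\le1).
\end{equation}
Start from $\emptyset$ and repeatedly replace a word $w$ with $r_w>t$ by $w1,\dots,wm$, using $(f_w)_*\mu=\sum_ip_i(f_{wi})_*\mu$. The process ends, with the set $W_t$, because $r_w\le(\max_ir_i)^l$ for words of length $l$. Thus $W_t$ is finite, $\sum_{w\in W_t}p_w=1$ and $\mu=\sum_{w\in W_t}p_w(f_w)_*\mu$. Taking Fourier transforms,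
\begin{equation}\label{eq:renew}
\widehat\mu(\xi)=\sum_{w\in W_t}p_w\,e(-\langle\xi,a_w\rangle)\,\widehat\mu(A_w^T\xi),\qquad|A_w^T\xi|=r_w|\xi| .
\end{equation}

Irreducibility concerns the support. The first step upgrades it to a statement about mass.

\begin{lemma}\label{lem:null}
If $\mu$ is irreducible, then $\mu(H)=0$ for every proper affine subspace $H$.
\end{lemma}

\begin{proof}
Let $d$ be the least dimension of an affine subspace of positive measure, and suppose $d<k$. Two distinct $d$-dimensional subspaces meet in the empty set or in a subspace of lower dimension, which is $\mu$-null. So for each $c>0$ at most $1/c$ of them have mass at least $c$. Hence the supremum $\alpha>0$ of their masses is attained, on a finite nonempty family $\mathcal H$.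

For $H\in\mathcal H$ we have $\alpha=\mu(H)=\sum_ip_i\mu(f_i^{-1}H)$. Each $f_i^{-1}H$ is a $d$-dimensional subspace, so it has mass at most $\alpha$, and since every $p_i$ is positive, $f_i^{-1}H\in\mathcal H$ for all $i$. The map $H\mapsto f_i^{-1}H$ is injective, hence a permutation of $\mathcal H$, and so is $H\mapsto f_w^{-1}H$ for every word $w$.

Fix $H\in\mathcal H$ and a nonempty word $w$. A permutation of a finite set has finite order, so $f_w^N(H)=H$ for some $N\ge1$. The iterates of a point of $H$ under $f_w^N$ stay in the closed set $H$ and converge to the fixed point $x_w$ of $f_w$, so $x_w\in H$. In the same way $f_w(\mathcal K)\subset\mathcal K$ gives $x_w\in\mathcal K$, and then $x_w=f_w(x_w)\in f_w(\mathcal K)$. For each $l$ the sets $f_w(\mathcal K)$ with $w$ of length $l$ cover $\mathcal K$, and their diameters tend to $0$ as $l\to\infty$. So the points $x_w$ are dense in $\mathcal K$ and $\mathcal K\subset H$, contrary to irreducibility.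
\end{proof}

For $k=1$ the lemma says that irreducible means non-atomic.

\begin{lemma}\label{lem:gap}
If $\mu$ is irreducible, then $\sup_{|\xi|\ge c}|\widehat\mu(\xi)|<1$ for every $c>0$.
\end{lemma}

\begin{proof}
If $|\widehat\mu(\xi)|=1$, then $e(-\langle\xi,x\rangle)$ is constant $\mu$-almost everywhere, by the equality case of the triangle inequality. For $\xi\ne0$ this puts $\mu$ on countably many parallel hyperplanes, contrary to Lemma~\ref{lem:null}. So the continuous function $|\widehat\mu|$ has maximum less than $1$ on the compact shell $r_*c\le|\zeta|\le c$. For $|\xi|\ge c$ apply \eqref{eq:renew} with $t=c/|\xi|$. By \eqref{eq:size} every $A_w^T\xi$ lies in the shell, and $|\widehat\mu(\xi)|\le\sum_wp_w|\widehat\mu(A_w^T\xi)|$ is at most that maximum.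
\end{proof}

\begin{remark}
Both lemmas need self-similarity. The uniform measure on $0$ and the $k$ standard basis vectors has support in no hyperplane, yet its transform equals $1$ on $\mathbb{Z}^k$. The law $\lambda$ of $\sum_jd_j2^{-j!}$, with independent fair digits $d_j\in\{0,1\}$, is non-atomic, yet $|\widehat\lambda(2^{n!})|=\prod_{j>n}|\cos(\pi2^{n!-j!})|\to1$. That the maps are similarities enters through $|A_w^T\xi|=r_w|\xi|$: a single $t$ brings all the frequencies $A_w^T\xi$ into one shell away from the origin. Both proofs below use this identity again at every scale.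
\end{remark}

For the rest of the paper, when $\mu$ is irreducible we fix $\gamma>0$ such that
\begin{equation}\label{eq:gap}
|\widehat\mu(\xi)|\le e^{-\gamma}\qquad\text{for }|\xi|\ge r_*/2 .
\end{equation}

\section{Flattening of convolution powers}\label{sec:conv}

Let $\mu$ be irreducible and $Q_n(s)=\sup_y\mu^{*n}(B(y,s))$. Put $C_1=e^\pi(1+\omega_k)$ and $C_2=(7D)^kC_1$.

\begin{proposition}\label{prop:flat}
For all $n\ge1$ and $0<s\le1$,
\[
Q_n(s)\le e^{\gamma n}s^{k-\varepsilon_n},\qquad\varepsilon_n=\frac{k\log(C_2n^k)}{\gamma n}\longrightarrow0 .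
\]
\end{proposition}

In Section~\ref{sub:conv} one scale was one ternary digit. Here we pass from a scale $t$ to a scale $\rho t$ by cutting each of the $n$ copies of $\mu$ into pieces of size about $t$. The convolution of $n$ pieces, one from each copy, has two properties: its support has diameter $O(nt)$, and by \eqref{eq:gap} its transform is at most $e^{-\gamma n}$ at frequencies beyond $1/t$, whatever the sizes and orientations of the pieces. The second property makes it flat down to scale $\rho t$ with $\rho^k=e^{-\gamma n}$. The first localizes the bound, at the cost of a factor $O(n^k)$ per step. This cost is affordable because it is polynomial in $n$ while the step $1/\rho$ is exponential in $n$.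

\begin{proof}
Fix $n$ and put $\rho=e^{-\gamma n/k}$. We first show that for $0<t\le1$ and $y\in\mathbb{R}^k$
\begin{equation}\label{eq:step}
\mu^{*n}(B(y,\rho t))\le C_1\rho^k\,\mu^{*n}(B(y,3nDt)).
\end{equation}
For $\mathbf w=(w^{1},\dots,w^{n})\in W_t^n$ let $p_{\mathbf w}=\prod_jp_{w^j}$ and $\lambda_{\mathbf w}=(f_{w^1})_*\mu*\cdots*(f_{w^n})_*\mu$. Expanding the convolution gives $\mu^{*n}=\sum_{\mathbf w}p_{\mathbf w}\lambda_{\mathbf w}$, and $|\widehat{\lambda_{\mathbf w}}(\xi)|=\prod_j|\widehat\mu(A_{w^j}^T\xi)|$. By \eqref{eq:dual1} with $s=\rho t$ and the substitution $\zeta=t\xi$,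
\[
\lambda_{\mathbf w}(B(y,\rho t))\le\rho^k\int\varphi(\rho\zeta)\prod_{j=1}^n\bigl|\widehat\mu(t^{-1}A_{w^j}^T\zeta)\bigr|\,d\zeta .
\]
The region $|\zeta|\le1$ contributes at most $e^\pi\omega_k\rho^k$. For $|\zeta|>1$, \eqref{eq:size} gives $|t^{-1}A_{w^j}^T\zeta|>r_*$, so the product is at most $e^{-\gamma n}=\rho^k$, and this region contributes at most $\rho^k\cdot\rho^k\int\varphi(\rho\zeta)\,d\zeta=e^\pi\rho^k$. Hence $\lambda_{\mathbf w}(B(y,\rho t))\le C_1\rho^k$ for every $\mathbf w$.

The measure $\lambda_{\mathbf w}$ is carried by the sum set $f_{w^1}(\mathcal K)+\cdots+f_{w^n}(\mathcal K)$, which has diameter at most $2nDt$. Let $G$ be the set of $\mathbf w$ with $\lambda_{\mathbf w}(B(y,\rho t))>0$. For $\mathbf w\in G$ the sum set meets $B(y,\rho t)$, so it lies in $B(y,\rho t+2nDt)\subset B(y,3nDt)$, and $\lambda_{\mathbf w}(B(y,3nDt))=1$. Therefore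
\[
\mu^{*n}(B(y,\rho t))\le C_1\rho^k\sum_{\mathbf w\in G}p_{\mathbf w}\le C_1\rho^k\sum_{\mathbf w}p_{\mathbf w}\lambda_{\mathbf w}(B(y,3nDt)),
\]
which is \eqref{eq:step}.

By \eqref{eq:cover}, $B(y,3nDt)$ is covered by $(6nD+1)^k\le(7nD)^k$ balls of radius $t$, so \eqref{eq:step} gives $Q_n(\rho t)\le C_2n^k\rho^kQ_n(t)$. The number $\varepsilon_n$ is defined so that $C_2n^k=\rho^{-\varepsilon_n}$. Iterating from $Q_n(1)\le1$ we obtain $Q_n(\rho^l)\le\rho^{l(k-\varepsilon_n)}$ for $l\ge0$. If $\varepsilon_n\ge k$ the proposition is trivial. Otherwise choose $l$ with $\rho^{l+1}<s\le\rho^l$; then $Q_n(s)\le Q_n(\rho^l)\le(s/\rho)^{k-\varepsilon_n}\le\rho^{-k}s^{k-\varepsilon_n}$.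
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By \eqref{eq:dual2} for $\lambda=\mu^{*n}$ and Proposition~\ref{prop:flat}, $\int_{|\xi|<R+1}|\widehat\mu|^{2n}\,d\xi\ll_nR^{\varepsilon_n}$ for $R\ge1$. Let $\Xi$ be a maximal $1$-separated subset of $E(R,\delta)$. Lemma~\ref{lem:points} with $\theta=R^{-\delta}$ and $q=2n$ gives
\begin{equation}\label{eq:weak}
\#\Xi\ll_nR^{(2n+k)\delta+\varepsilon_n}.
\end{equation}
Given $\varepsilon>0$, choose $n$ with $\varepsilon_n\le\varepsilon/2$ and put $\delta=\varepsilon/(2(2n+k))$. Then $E(R,\delta)$ is covered by $\#\Xi\ll_\varepsilon R^\varepsilon$ unit balls.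
\end{proof}

Since $\varepsilon_n$ has order $(\log n)/n$, the best choice in \eqref{eq:weak} is $n$ of order $\sqrt{\log(1/\delta)/\delta}$, which gives an exponent of order $\sqrt{\delta\log(1/\delta)}$. For the Cantor measure we found $\delta\log(1/\delta)$, and an error $2^{1-n}$ in place of $\varepsilon_n$. To recover these orders we turn to the second argument.

\section{Counting scales in general}\label{sec:scales}

\subsection{What replaces the product formula}
The argument of Section~\ref{sub:count} used the factors of \eqref{eq:cantor}. For general $\mu$ consider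
\[
m_t(\xi)=\sum_{w\in W_t}p_w|\widehat\mu(A_w^T\xi)|^2 .
\]
By \eqref{eq:renew} and the Cauchy--Schwarz inequality, $|\widehat\mu(\xi)|^2=m_1(\xi)\le m_t(\xi)\le1$. For $\nu$ we have $m_{3^{-j}}(x)=|\widehat\nu(3^{-j}x)|^2$, and $m_{3^{-j}}(x)/m_{3^{-j-1}}(x)=\cos^2(2\pi x3^{-j-1})$ where the quotient is defined. So ratios of consecutive averages can stand in for the factors: they telescope, and a ratio near $1$ means near equality in Cauchy--Schwarz, that is, alignment of the terms of \eqref{eq:renew}.

The difficulty is to compare two frequencies $\xi,\xi'$ for which the same scale is good. For $\nu$ the terms of \eqref{eq:renew} share the factor $\widehat\nu(A_w^Tx)$, which cancels and leaves alignment of the phases alone. In general this factor depends on $w$. It can be eliminated only by dividing the term for $\xi'$ by the term for $\xi$, and this needs $\widehat\mu(A_w^T\xi')\approx\widehat\mu(A_w^T\xi)$ with a small \emph{relative} error. The Lipschitz bound gives an absolute error, which is useless when the values are as small as $R^{-\delta}$,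 and no relative bound is possible near a zero of $\widehat\mu$. We therefore replace $|\widehat\mu|$ by a majorant that varies slowly in the multiplicative sense, controls the gradient of $\widehat\mu$, and still satisfies the Cauchy--Schwarz inequality above.

\subsection{A slowly varying majorant}
Define
\[
\psi(\xi)=\sup_{\eta\in\mathbb{R}^k}\frac{|\widehat\mu(\xi-\eta)|}{1+|\eta|}.
\]
The quotient is continuous in $\eta$, tends to $0$ at infinity and is positive at $\eta=\xi$. So the supremum is attained and $0<\psi\le1$.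

\begin{lemma}\label{lem:psi}
There is $C_0=C_0(\mu)$ such that for all $\xi,\eta,\tau\in\mathbb{R}^k$ and $0<t\le1$:
\begin{enumerate}
\item[(i)] $|\widehat\mu(\xi)|\le\psi(\xi)$;
\item[(ii)] $\psi(\xi+\tau)\le(1+|\tau|)\,\psi(\xi)$;
\item[(iii)] $|\widehat\mu(\xi+\tau)-\widehat\mu(\xi)|\le C_0|\tau|(1+|\tau|)\,\psi(\xi)$;
\item[(iv)] $|\widehat\mu(\xi-\eta)|^2\le\sum_{w\in W_t}p_w|\widehat\mu(A_w^T(\xi-\eta))|^2\le(1+t|\eta|)^2\sum_{w\in W_t}p_w\psi(A_w^T\xi)^2$;
\item[(v)] $\psi(\xi)^2\le\sum_{w\in W_t}p_w\psi(A_w^T\xi)^2$.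
\end{enumerate}
\end{lemma}

\begin{proof}
For (i) take $\eta=0$. For (ii) note that $|\widehat\mu(\xi+\tau-\eta)|\le\psi(\xi)(1+|\eta-\tau|)\le\psi(\xi)(1+|\eta|)(1+|\tau|)$.

For (iii) let $\chi$ be a smooth compactly supported function equal to $1$ near $\mathcal K$. Then $\chi\mu=\mu$, so $\widehat\mu=\widehat\chi*\widehat\mu$, where $\widehat\chi$ and its derivatives decay rapidly. Hence
\[
|\nabla\widehat\mu(\zeta)|\le\int|\nabla\widehat\chi(\eta)|\,|\widehat\mu(\zeta-\eta)|\,d\eta\le C_0\psi(\zeta),\qquad C_0=\int|\nabla\widehat\chi(\eta)|(1+|\eta|)\,d\eta .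
\]
Integrate along the segment from $\xi$ to $\xi+\tau$, on which $\psi\le(1+|\tau|)\psi(\xi)$ by (ii).

The first inequality in (iv) is \eqref{eq:renew} with Cauchy--Schwarz. The second holds because $|\widehat\mu(A_w^T\xi-A_w^T\eta)|\le(1+r_w|\eta|)\psi(A_w^T\xi)$ and $r_w\le t$. For (v) divide (iv) by $(1+|\eta|)^2\ge(1+t|\eta|)^2$ and take the supremum over $\eta$.
\end{proof}

Put $M_t(\xi)=\sum_{w\in W_t}p_w\psi(A_w^T\xi)^2$. By (i) and (v),
\begin{equation}\label{eq:Mrange}
|\widehat\mu(\xi)|^2\le M_t(\xi)\le1\qquad(0<t\le1).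
\end{equation}
Let $0<s\le r_*$ and $u\in W_t$. Then $r_u>r_*t\ge st$ by \eqref{eq:size}. Every word of $W_{st}$ has exactly one prefix $u\in W_t$, and $uv\in W_{st}$ exactly when $r_v\le st/r_u<r_{v^-}$. So $W_{st}$ is the disjoint union of the sets $uV_u$, where $V_u=W_{st/r_u}$. Since $A_{uv}^T=A_v^TA_u^T$,
\begin{equation}\label{eq:split}
M_{st}(\xi)=\sum_{u\in W_t}p_uB_u(\xi),\qquad B_u(\xi)=\sum_{v\in V_u}p_v\psi(A_v^TA_u^T\xi)^2\ \ge\ \psi(A_u^T\xi)^2,
\end{equation}
the inequality by (v). In particular $M_t\le M_{st}$. Moreover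
\begin{equation}\label{eq:sigma}
r_v\le st/r_u\le\sigma:=s/r_*\qquad(v\in V_u).
\end{equation}

\subsection{A good scale forbids a range of distances}

\begin{proposition}\label{prop:forbid}
Let $\mu$ be irreducible. There are $h\in\mathbb{N}$ and $\kappa\in(0,1)$ such that $s=2^{-h}\le r_*$ and the following holds for all $0<t\le1$. If
\[
M_t(\xi)\ge(1-\kappa)M_{st}(\xi)\quad\text{and}\quad M_t(\xi')\ge(1-\kappa)M_{st}(\xi'),
\]
then $|\xi-\xi'|\notin[1/t,2/t]$.
\end{proposition}

The plan is as follows. We find one word $u\in W_t$ below which almost nothing is lost for either frequency. It maps $\xi-\xi'$ to a vector of length about $1$. Below $u$ the terms of \eqref{eq:renew} are nearly constant for both frequencies, so their quotients, which are essentially the phases of the difference $\tau$, are nearly constant too. This makes $|\widehat\mu(\tau)|$ almost $1$, against \eqref{eq:gap}. The step $s$ has to be small so that $A_v^T\tau$ is short for $v\in V_u$.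

\begin{proof}
Choose $\kappa$ and $s=2^{-h}$ so small that, with $\sigma=s/r_*$, we have $\sigma\le\frac14$, $s\le\frac18$, $48\kappa\le r_*$ and
\begin{equation}\label{eq:choice}
\alpha^2+6\pi D\sigma<1-e^{-\gamma},\qquad\text{where }\ \alpha=32\sqrt\kappa+24C_0\sigma .
\end{equation}
Note that $24\kappa\le1$. Suppose the hypotheses hold and $1/t\le|\xi-\xi'|\le2/t$.

\emph{Step 1: a word that is good for both frequencies.} The hypotheses control averages over $u$ with weights that depend on the frequency, namely $q_u=p_uB_u(\xi)$ and $q_u'=p_uB_u(\xi')$. Slow variation makes them comparable: for $v\in V_u$ we have $|A_{uv}^T(\xi-\xi')|\le st\cdot2/t=2s$, so (ii) gives $B_u(\xi')\le(1+2s)^2B_u(\xi)\le2B_u(\xi)$, and likewise with $\xi,\xi'$ exchanged. Write $q(U)=\sum_{u\in U}q_u$ and $q'(U)=\sum_{u\in U}q_u'$. By \eqref{eq:split} and the hypothesis,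
\[
\sum_{u\in W_t}q_u\Bigl(1-\frac{\psi(A_u^T\xi)^2}{B_u(\xi)}\Bigr)=M_{st}(\xi)-M_t(\xi)\le\kappa\,q(W_t),
\]
and all terms are nonnegative. So $U=\{u:\psi(A_u^T\xi)^2<(1-6\kappa)B_u(\xi)\}$ has $q(U)\le\frac16q(W_t)$. The set $U'$ defined with $\xi'$ has $q'(U')\le\frac16q'(W_t)$, hence $q(U')\le2q'(U')\le\frac13q'(W_t)\le\frac23q(W_t)$. As $\frac16+\frac23<1$ and $q(W_t)>0$, there is $u\in W_t\setminus(U\cup U')$. Fix it and write $\zeta=A_u^T\xi$, $\zeta'=A_u^T\xi'$, $B=B_u(\xi)$, $B'=B_u(\xi')$. Then
\[
r_*\le|\zeta-\zeta'|\le2,\qquad\psi(\zeta)^2\ge(1-6\kappa)B,\qquad\psi(\zeta')^2\ge(1-6\kappa)B',\qquad B'\le2B .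
\]

\emph{Step 2: back from $\psi$ to $\widehat\mu$.} The identity \eqref{eq:renew} holds for $\widehat\mu$, not for $\psi$, so we move to a point $\zeta-\eta$ where the supremum defining $\psi(\zeta)$ is attained. We must check that $\eta$ is short. The reason is that the weight $1+|\eta|$ shrinks to $1+\sigma|\eta|$ under the maps $A_v^T$, so a long $\eta$ would produce a loss. Indeed, by (iv) for $V_u$ and \eqref{eq:sigma},
\[
(1-6\kappa)(1+|\eta|)^2B\le(1+|\eta|)^2\psi(\zeta)^2=|\widehat\mu(\zeta-\eta)|^2\le(1+\sigma|\eta|)^2B .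
\]
Taking square roots and using $1-6\kappa\le\sqrt{1-6\kappa}$, we get $(1-6\kappa-\sigma)|\eta|\le6\kappa$, and so $|\eta|\le12\kappa$ because $6\kappa,\sigma\le\frac14$. The same computation with $\zeta',B'$ gives a maximizer $\eta'$ with $|\eta'|\le12\kappa$. Put $z=\zeta-\eta$, $z'=\zeta'-\eta'$ and $\tau=z'-z$. Then
\[
r_*/2\le r_*-24\kappa\le|\tau|\le2+24\kappa\le3,\qquad|\widehat\mu(z)|^2\ge(1-6\kappa)B,\qquad|\widehat\mu(z')|^2\ge(1-6\kappa)B' .
\]

\emph{Step 3: the terms are nearly constant.} For functions $F$ on $V_u$ let $\|F\|^2=\sum_vp_v|F_v|^2$ and $\langle F\rangle=\sum_vp_vF_v$. For every constant $c$,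
\begin{equation}\label{eq:var}
\|F\|^2-|\langle F\rangle|^2=\|F-\langle F\rangle\|^2\le\|F-c\|^2 .
\end{equation}
Let $F_v=e(-\langle z,a_v\rangle)\widehat\mu(A_v^Tz)$ and $F_v'=e(-\langle z',a_v\rangle)\widehat\mu(A_v^Tz')$. By \eqref{eq:renew}, $\langle F\rangle=\widehat\mu(z)$ and $\langle F'\rangle=\widehat\mu(z')$. By (iv), $\|F\|^2\le(1+12\kappa)^2B\le(1+36\kappa)B$, and $\|F'\|^2\le(1+36\kappa)B'$. So \eqref{eq:var} gives
\[
\|F-\widehat\mu(z)\|^2\le42\kappa B,\qquad\|F'-\widehat\mu(z')\|^2\le42\kappa B'\le84\kappa B .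
\]

\emph{Step 4: the phases of $\tau$ are nearly constant.} Let $g_v=e(-\langle\tau,a_v\rangle)$. We have $|A_v^T\tau|\le3\sigma\le1$ and $|A_v^T\eta|\le1$, so (iii) and then (ii) give
\[
|F_v'-g_vF_v|=|\widehat\mu(A_v^Tz')-\widehat\mu(A_v^Tz)|\le C_0\cdot3\sigma\cdot2\cdot\psi(A_v^Tz)\le12C_0\sigma\,\psi(A_v^T\zeta).
\]
Thus $\|F'-gF\|\le12C_0\sigma B^{1/2}$; the error is small relative to $B^{1/2}$, which is what $\psi$ was built for. Since $|g_v|=1$ and $\sqrt{84}+\sqrt{42}<16$,
\[
\|\widehat\mu(z')-g\,\widehat\mu(z)\|\le\|\widehat\mu(z')-F'\|+\|F'-gF\|+\|F-\widehat\mu(z)\|\le(16\sqrt\kappa+12C_0\sigma)B^{1/2}.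
\]
Divide by $|\widehat\mu(z)|\ge\frac12B^{1/2}$: with $c=\widehat\mu(z')/\widehat\mu(z)$ we get $\|g-c\|\le\alpha$. Now \eqref{eq:var} and $\|g\|=1$ give $|\langle g\rangle|\ge|\langle g\rangle|^2\ge1-\alpha^2$.

\emph{Step 5: contradiction with the gap.} By \eqref{eq:renew}, $\widehat\mu(\tau)=\sum_vp_vg_v\widehat\mu(A_v^T\tau)$, and $|\widehat\mu(A_v^T\tau)-1|\le2\pi D\cdot3\sigma$ by the Lipschitz bound and $\widehat\mu(0)=1$. By \eqref{eq:choice},
\[
|\widehat\mu(\tau)|\ge1-\alpha^2-6\pi D\sigma>e^{-\gamma}.
\]
Since $|\tau|\ge r_*/2$, this contradicts \eqref{eq:gap}.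
\end{proof}

\subsection{The count}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $h,\kappa$ be as in Proposition~\ref{prop:forbid}, put $c_1=2h/\kappa\ge2$ and $\delta_0=1/c_1\le\frac12$. Let $0<\delta\le\delta_0$ and $R\ge2$, and let $\Xi$ be a maximal $1$-separated subset of $E(R,\delta)$. Put $J=\lceil\log_2(2R)\rceil$. Distances in $\Xi$ are less than $2R\le2^J$. Also $\log R\le J\le\log_2R+2\le3\log_2R\le5\log R$. For $\xi\in\Xi$ define the set of bad scales
\[
\beta(\xi)=\bigl\{0\le j<J:\ M_{2^{-j}}(\xi)<(1-\kappa)M_{2^{-j-h}}(\xi)\bigr\}.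
\]
The ratios $M_{2^{-j}}(\xi)/M_{2^{-j-h}}(\xi)$ are at most $1$ by \eqref{eq:split}, and they telescope along each residue class modulo $h$. If $j_0$ and $j_1$ are the first and last indices of the class in $[0,J)$, and $N$ of its indices are bad, then by \eqref{eq:Mrange}
\[
R^{-2\delta}\le|\widehat\mu(\xi)|^2\le\frac{M_{2^{-j_0}}(\xi)}{M_{2^{-j_1-h}}(\xi)}\le(1-\kappa)^N\le e^{-\kappa N}.
\]
So $N\le2\delta\log R/\kappa$, and summing over the $h$ classes, $\#\beta(\xi)\le b:=c_1\delta\log R\le J$.

If $j\notin\beta(\xi)\cup\beta(\xi')$, Proposition~\ref{prop:forbid} with $t=2^{-j}$ gives $|\xi-\xi'|\notin[2^j,2^{j+1}]$. Lemma~\ref{lem:count} applies with $\Lambda=2$ and $\ell=1$. As $eJ/b\le5e/(c_1\delta)\le14/\delta$,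
\[
\#\Xi\le(14\cdot9^k/\delta)^b=R^{\,c_1\delta\log(14\cdot9^k/\delta)}.
\]
Since $\log(1/\delta)\ge\log2$, the exponent is at most $C\delta\log(1/\delta)$ with $C=c_1\bigl(1+\log_2(14\cdot9^k)\bigr)$.
\end{proof}

\section{Moments and equivalent conditions}\label{sec:cons}

\begin{proof}[Proof of Corollary~\ref{cor:moments}]
We split the ball $|\xi|<R$ according to the size of $|\widehat\mu|$. Let $C,\delta_0$ be as in Theorem~\ref{thm:B} and first let $q\ge k/\delta_0$. The part where $|\widehat\mu|<R^{-\delta_0}$ contributes at most $\omega_kR^{k-q\delta_0}\le\omega_k$. Divide $[0,\delta_0]$ into finitely many intervals of equal length $\theta\le(C/q)e^{-q/C}$; their number depends only on $q$ and $\mu$. For the interval $[\delta-\theta,\delta]$, the set where $R^{-\delta}\le|\widehat\mu|\le R^{-\delta+\theta}$ lies in $E(R,\delta)$, so it has measure at most $\omega_kR^{C\delta\log(1/\delta)}$ and contributes at most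
\[
\omega_kR^{\,q\theta+C\delta\log(1/\delta)-q\delta}.
\]
The function $C\delta\log(1/\delta)-q\delta$ is concave with derivative $C\log(1/\delta)-C-q$, so its maximum is at $\delta=e^{-1-q/C}$ and equals $Ce^{-1-q/C}$. Together with $q\theta\le Ce^{-q/C}$, the exponent is at most $2Ce^{-q/C}$. For $q<k/\delta_0$ the integral is at most $\omega_kR^k$. So the first claim holds with $c'=1/C$ and $C'=\max(2C,\,ke^{k/(C\delta_0)})$.

For the second claim put $\epsilon=C'e^{-c'n}$ and apply \eqref{eq:dual1} to $\mu^{*n}$. On the shell $j\le s|\xi|<j+1$ we have $\varphi(s\xi)\le e^\pi e^{-\pi j^2}$, and the first claim applies with radius $(j+1)/s\ge2$. Hence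
\[
\mu^{*n}(B(y,s))\le s^k\int\varphi(s\xi)|\widehat\mu(\xi)|^n\,d\xi\ll_ns^k\sum_{j\ge0}e^{-\pi j^2}\Bigl(\frac{j+1}s\Bigr)^{\epsilon}\ll_ns^{k-\epsilon}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Condition (a) implies (c) by Theorem~\ref{thm:B}, (d) by Lemma~\ref{lem:gap}, and (e) by Proposition~\ref{prop:flat}. Condition (c) implies (b), because $C\delta\log(1/\delta)\le\varepsilon$ for small $\delta$. It remains to show that (b), (d) and (e) fail when (a) fails; then (c) fails with (b).

Let $\mathcal K$ lie in the hyperplane $\langle x,\theta\rangle=c$ with $|\theta|=1$. Then $\widehat\mu(x\theta)=e(-xc)$ has modulus $1$ for all real $x$, so (d) fails. For every $\delta$ the set $E(R,\delta)$ contains the segment $\{x\theta:|x|<R\}$. A unit ball covers a length of at most $2$ of it, so at least $R$ balls are needed and (b) fails for $\varepsilon<1$. Finally $\mu^{*n}$ is carried by the intersection of $\overline B(0,nD)$ with the hyperplane $\langle x,\theta\rangle=nc$. By \eqref{eq:cover} in dimension $k-1$, this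 set is covered by $(2nD/s+1)^{k-1}$ balls of radius $s$; for $k=1$ it is a single point. One of these balls has mass $\gg_ns^{k-1}$ for $s\le1$, so (e) fails for $\varepsilon<1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FT}
\emph{Fourier transforms and nonlinear images of self-similar sets and measures},
\texttt{https://github.com/amlan-banaji/amlan-banaji.github.io}.

\bibitem{Hut}
Hutchinson, 1981.

\end{thebibliography}
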